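# Edges between two families of finite sets, and why $g\left(\binom tr,\binom t{r-1}\right)=r\binom tr$

## Removing one element: pairs, points, and quadrilaterals

Take finite sets of positive integers. From a set $A$ draw an arrow to each set obtained from $A$ by removing one element; so $\{1,2,5\}$ sends arrows to $\{2,5\}$, $\{1,5\}$, $\{1,2\}$. Now choose $m_1$ sets to form a family $\mathcal A$ and $m_2$ sets to form a family $\mathcal B$. How many arrows can go from $\mathcal A$ to $\mathcal B$?

Let $\mathbb N^{(<\infty)}$ be the set of all finite sets of positive integers, $[t]=\{1,\dots,t\}$, and let $T^{(k)}$ denote the family of $k$-element subsets of a set $T$. For $\mathcal A,\mathcal B\subset\mathbb N^{(<\infty)}$ let $e(\mathcal A,\mathcal B)$ be the number of pairs $(A,B)$ with $A\in\mathcal A$, $B\in\mathcal B$ and $B=A\setminus\{a\}$ for some $a\in A$. Let $g(m_1,m_2)$ be the maximum of $e(\mathcal A,\mathcal B)$ over all families with $|\mathcal A|=m_1$, $|\mathcal B|=m_2$. The sets inside a family need not have the same size, and $\mathcal A$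 and $\mathcal B$ may even overlap.

A natural candidate is $\mathcal A=[t]^{(r)}$, $\mathcal B=[t]^{(r-1)}$ with $1\le r\le t$. Every $A\in\mathcal A$ has all its $r$ arrows going into $\mathcal B$, so
$$e\big([t]^{(r)},[t]^{(r-1)}\big)=r\binom tr .$$
The question, from "Partial Shadows of Set Systems", is whether this is best possible: is $g(m_1,m_2)=r\binom tr$ when $m_1=\binom tr$ and $m_2=\binom t{r-1}$?

If every set in $\mathcal A$ has at most $r$ elements, there is nothing to do: each $A$ sends out at most $r$ arrows, so $e\le r\binom tr$. The difficulty is that larger sets may send out more than $r$ arrows. For small $r$, one simple fact about the graph deals with this.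

**Claim A.** The answer is yes for $r\in\{1,2,t-1,t\}$.

**Proof.** For $r=1$ we have $m_2=1$, and for $r=t$ we have $m_1=1$. In both cases $e\le m_1m_2=t=r\binom tr$.

Now let $r=2$, so $m_1=\binom t2$ and $m_2=t$. For $A\in\mathcal A$ let $p_A$ be the number of arrows from $A$ into $\mathcal B$. If two different sets $B,B'$ both receive an arrow from $A$, then $A=B\cup B'$. So a pair $\{B,B'\}$ determines $A$, and
$$\sum_{A\in\mathcal A}\binom{p_A}2\le\binom{m_2}2=\binom t2=m_1 .$$
For every integer $p\ge0$ we have $\binom p2-(p-1)=\frac{(p-1)(p-2)}2\ge0$, that is, $p\le1+\binom p2$. Summing over $\mathcal A$ gives $e\le m_1+m_1=2\binom t2$.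

For $r=t-1\ge1$ use the mirror image. If $A\ne A'$ both send an arrow to $B$, then $B=A\cap A'$. With $q_B$ the number of arrows from $\mathcal A$ into $B$ we get $\sum_B\binom{q_B}2\le\binom{m_1}2=\binom t2$. Here $m_2=\binom t{t-2}=\binom t2$, so $e\le m_2+\binom t2=t(t-1)=r\binom tr$. (For $t=2$ this is the case $r=1$ again.) $\square$

This settles $t\le4$. What changes in general?

## The pair $(10,10)$: counting quadrilaterals is not enough

The proof of Claim A used a single property of the bipartite graph between $\mathcal A$ and $\mathcal B$: two vertices on one side have at most one common neighbor on the other, so there is no 4-cycle. The first case that the claim leaves open is $t=5$, $r=3$, where $m_1=m_2=10$ and we want $e\le30$.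

Here this property cannot suffice. Take a projective plane of order 3: it has 13 points and 13 lines, every line has 4 points, every point is on 4 lines, and two points lie on exactly one common line. Its incidence graph has $52$ edges and no 4-cycle. Choose three noncollinear points and the three lines joining them, and delete these points and lines. The deleted points account for $12$ incidences, the deleted lines for $12$, and $6$ incidences are counted twice, since each of the three lines contains exactly two of the three points. So $52-18=34$ edges remain between $10$ points and $10$ lines, still without a 4-cycle. Hence no argument that uses only the absence of 4-cycles can prove $e\le30$. We need more of the structure of the cube.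

## A bound for all $m_1,m_2$ through the Beta function

The answer is yes, and it comes out of a bound valid for all $m_1,m_2$. Recall that $\Gamma(z+1)=z\Gamma(z)$, $\Gamma(n)=(n-1)!$ for integers $n\ge1$, and put
$$B(r,s)=\frac{\Gamma(r)\Gamma(s)}{\Gamma(r+s)}\quad(r,s>0),\qquad\text{so}\quad \frac1{B(r,s)}=\frac{(r+s-1)!}{(r-1)!\,(s-1)!}\ \text{ for integers } r,s\ge1 .$$

**Theorem 1.** Let $|\mathcal A|=m_1$, $|\mathcal B|=m_2$ and $e=e(\mathcal A,\mathcal B)\ge1$. Then
$$e\cdot B\!\left(\frac e{m_1},\frac e{m_2}\right)\ge1. \tag{1}$$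
The function $x\mapsto xB(x/m_1,x/m_2)$ is continuous and strictly decreasing on $(0,\infty)$, from $m_1+m_2$ to $0$. Hence (1) says $e\le G(m_1,m_2)$, where $G(m_1,m_2)$ is the unique $x>0$ with $xB(x/m_1,x/m_2)=1$. Thus $g(m_1,m_2)\le G(m_1,m_2)$.

**Theorem 2.** If $1\le r\le t$, $m_1=\binom tr$ and $m_2=\binom t{r-1}$, then $g(m_1,m_2)=r\binom tr$.

**Theorem 3.** $g(m_1,m_2)=G(m_1,m_2)$ if and only if $(m_1,m_2)=\left(\binom tr,\binom t{r-1}\right)$ for some integers $1\le r\le t$. In that case the only extremal pairs are
$$\mathcal A=\{C\cup R:R\in T^{(r)}\},\qquad \mathcal B=\{C\cup R':R'\in T^{(r-1)}\},$$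
with $C,T$ finite and disjoint and $|T|=t$.

**Corollary 4.** Let $\rho>0$ and $x>\rho-1$ be real. If $|\mathcal A|=\binom x\rho:=\frac{\Gamma(x+1)}{\Gamma(\rho+1)\Gamma(x-\rho+1)}$ and $e(\mathcal A,\mathcal B)\ge\rho|\mathcal A|$, then $|\mathcal B|\ge\binom x{\rho-1}:=\frac{\Gamma(x+1)}{\Gamma(\rho)\Gamma(x-\rho+2)}$.

**Example: $m_1=m_2=2$.** At $x=3$ we have $3B(\frac32,\frac32)=3\cdot\frac{\pi/4}{2}=\frac{3\pi}8>1$, and at $x=4$ we have $4B(2,2)=\frac46<1$. So $3<G(2,2)<4$ and $g(2,2)\le3$. The families $\{\{1,2\},\{1,3\}\}$ and $\{\{1\},\{2\}\}$ have three arrows, so $g(2,2)=3$.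

Why should the Beta function appear? Suppose every $A$ that is used sends out exactly $p$ arrows and every $B$ that is used receives exactly $q$. High degrees should force many edges. In the model $[t]^{(r)}\to[t]^{(r-1)}$ we have $p=r$, $q=t-r+1$, and the number of edges is
$$r\binom tr=\frac{t!}{(r-1)!\,(t-r)!}=\frac{(p+q-1)!}{(p-1)!\,(q-1)!}=\frac1{B(p,q)} .$$
So we hope that degrees $(p,q)$ force $e\ge 1/B(p,q)$. With $p=e/m_1$, $q=e/m_2$ this is exactly (1).

## A local form: the average of $\lambda(p,q)$ over the edges

To prove such a statement by induction on the dimension of the cube, we would cut the cube in two; but a cut destroys constant degrees. So we look for a version that makes sense for *every* edge set and involves only the two degrees at each edge.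

**Definition (edges, $M$, $N$, $p$, $q$, $D$).** An *edge* is a pair $\varepsilon=(A,x)$ with $x\in A\subset[n]$; it represents the arrow from $A$ to $A\setminus\{x\}$. Let $E$ be any set of edges, $e=|E|$, and
$$M(A)=\{x\in A:(A,x)\in E\},\qquad N(B)=\{x\in[n]\setminus B:(B\cup\{x\},x)\in E\}.$$
For $\varepsilon=(A,x)\in E$ and $B=A\setminus\{x\}$ write $M_\varepsilon=M(A)$, $N_\varepsilon=N(B)$, $p=p_\varepsilon=|M_\varepsilon|\ge1$, $q=q_\varepsilon=|N_\varepsilon|\ge1$ and $D=D_\varepsilon=p+q-1$.

Since $M_\varepsilon\subset A=B\cup\{x\}$, $N_\varepsilon\cap B=\emptyset$, and $x$ lies in both, we have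
$$M_\varepsilon\cap N_\varepsilon=\{x\},\qquad |M_\varepsilon\cup N_\varepsilon|=D_\varepsilon .$$
For integers $p,q\ge1$ let
$$\lambda(p,q)=\ln\frac{(p+q-1)!}{(p-1)!\,(q-1)!}=-\ln B(p,q).$$

**Proposition 5.** For every edge set $E$, $\displaystyle\sum_{\varepsilon\in E}\lambda(p_\varepsilon,q_\varepsilon)\le e\ln e$, with the convention $0\ln0=0$.

In words: each edge predicts $1/B(p_\varepsilon,q_\varepsilon)$ edges in total, and the geometric mean of the predictions is at most the true number.

**Examples.** For the six arrows $[3]^{(2)}\to[3]^{(1)}$ every edge has $p=q=2$ and $\lambda=\ln6$, so both sides equal $6\ln6$. For the three arrows $\{1,2\}\to\{1\}$, $\{1,2\}\to\{2\}$, $\{1,3\}\to\{1\}$, the pairs $(p,q)$ are $(2,2),(2,1),(1,2)$, the values $\lambda$ are $\ln6,\ln2,\ln2$, and the inequality reads $\ln24\le3\ln3=\ln27$.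

## Cutting the cube in every direction at once

We prove Proposition 5 by induction on $n$. If $E=\emptyset$ it is trivial. If $n=1$ and $E\ne\emptyset$, the only edge is $(\{1\},1)$, with $\lambda(1,1)=0=1\ln1$. Let $n\ge2$, $e\ge1$, and assume the statement for ground sets of size $n-1$.

**Step 1: what a cut does to the degrees.** The aim is to express the loss in $\lambda$ exactly. For $j\in[n]$ let
$$E_0^j=\{(A,x)\in E:j\notin A\},\qquad E_1^j=\{(A,x)\in E:j\in A,\ x\ne j\},\qquad e_i^j=|E_i^j|,\quad \pi_i^j=\frac{e_i^j}e .$$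
After deleting $j$ from the sets of $E_1^j$, both are edge sets on the $(n-1)$-element ground set $[n]\setminus\{j\}$. Edges in direction $j$, those with $x=j$, are in neither part. A single cut therefore says nothing about them, and this is why we use all $n$ cuts: every edge $(A,x)$ survives in exactly the $n-1$ cuts with $j\ne x$.

Let $\varepsilon=(A,x)\in E_0^j$, $B=A\setminus\{x\}$. All edges starting at $A$ avoid $j$, so they lie in $E_0^j$ and $p$ is unchanged. Of the edges ending at $B$, only $(B\cup\{j\},j)$, if present, is lost. So $q$ drops by $1$ exactly when $j\in N_\varepsilon$. Let instead $\varepsilon=(A,x)\in E_1^j$. Then $j\in B$, so every edge ending at $B$ has a starting set containing $j$ and a direction other than $j$; hence $q$ is unchanged. Of the edges starting at $A$, only $(A,j)$, if present, is lost. So $p$ drops by $1$ exactly when $j\in M_\varepsilon$.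

From the definition of $\lambda$,
$$\lambda(p,q)-\lambda(p,q-1)=\ln\frac D{q-1}\ \ (q\ge2),\qquad \lambda(p,q)-\lambda(p-1,q)=\ln\frac D{p-1}\ \ (p\ge2).$$

For instance, for $[3]^{(2)}\to[3]^{(1)}$ and $j=3$: $E_0^3$ consists of the two edges from $\{1,2\}$, where $q$ drops from $2$ to $1$; $E_1^3$ consists of $\{1,3\}\to\{3\}$ and $\{2,3\}\to\{3\}$, where $p$ drops from $2$ to $1$; the two edges in direction $3$ are lost.

**Step 2: summing over the cuts.** The aim is to reduce Proposition 5 to one inequality. For a fixed edge $\varepsilon=(A,x)$, the $j$ with $\varepsilon\in E_0^j$ and $j\in N_\varepsilon$ are exactly the $q-1$ elements of $N_\varepsilon\setminus\{x\}$, because these are outside $B$ and different from $x$, hence outside $A$. The $j$ with $\varepsilon\in E_1^j$ and $j\in M_\varepsilon$ are exactly the $p-1$ elements of $M_\varepsilon\setminus\{x\}$. So, over all its $n-1$ surviving copies, $\varepsilon$ loses in total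
$$K_\varepsilon=(q-1)\ln\frac D{q-1}+(p-1)\ln\frac D{p-1},$$
with the convention $0\ln(D/0)=0$. Adding the induction hypotheses for all $E_i^j$ gives
$$(n-1)\sum_\varepsilon\lambda(p_\varepsilon,q_\varepsilon)-\sum_\varepsilon K_\varepsilon\le\sum_j\sum_{i=0,1}e_i^j\ln e_i^j .$$
Here $e_i^j\ln e_i^j=e_i^j\ln e-e_i^j\ln\frac1{\pi_i^j}$ (terms with $e_i^j=0$ are $0$), and $\sum_{j,i}e_i^j=(n-1)e$. Thus
$$(n-1)\Big(\sum_\varepsilon\lambda(p_\varepsilon,q_\varepsilon)-e\ln e\Big)\le\sum_\varepsilon K_\varepsilon-\mathcal R,\qquad \mathcal R:=\sum_j\sum_{i=0,1}e_i^j\ln\frac1{\pi_i^j}. \tag{2}$$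
So it suffices to prove
$$\sum_{\varepsilon\in E}K_\varepsilon\le\mathcal R. \tag{3}$$

## Local losses against global entropy

Both sides of (3) can be written as sums over edges. For an edge $\varepsilon=(A,x)$ and $j\ne x$, let $\pi_\varepsilon(j)=\pi_0^j$ if $j\notin A$ and $\pi_\varepsilon(j)=\pi_1^j$ if $j\in A$. Since $\varepsilon$ itself lies in the corresponding part, $\pi_\varepsilon(j)>0$. Counting each $e_i^j$ edge by edge,
$$\mathcal R=\sum_{\varepsilon=(A,x)}\ \sum_{j\ne x}\ln\frac1{\pi_\varepsilon(j)} .$$

**Step 3: exchanging $j$ and $x$.** The loss $K_\varepsilon$ comes from the elements $j\in(M_\varepsilon\cup N_\varepsilon)\setminus\{x\}$. The aim of this step is an identity that moves a function of $j$ to the direction $x$ of the edge. Let $\varphi$ be any real function on the relevant elements. Group the edges by their lower set $B$; the edges ending at $B$ correspond to the $x\in N(B)$, and each $j\in N(B)$ is seen by the other $|N(B)|-1$ of them: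
$$\sum_{\varepsilon}\ \sum_{j\in N_\varepsilon\setminus\{x\}}\varphi(j)=\sum_B\big(|N(B)|-1\big)\sum_{j\in N(B)}\varphi(j)=\sum_{\varepsilon=(A,x)}(q_\varepsilon-1)\varphi(x). \tag{4}$$
Grouping by the upper set $A$ gives in the same way
$$\sum_{\varepsilon}\ \sum_{j\in M_\varepsilon\setminus\{x\}}\varphi(j)=\sum_{\varepsilon=(A,x)}(p_\varepsilon-1)\varphi(x). \tag{5}$$
Only those $\varphi(x)$ with $q_\varepsilon\ge2$ (respectively $p_\varepsilon\ge2$) matter; a term with factor $0$ is read as $0$.

**The crude bound and its failure.** All terms of $\mathcal R$ are nonnegative, so one would first drop the terms with $j\notin M_\varepsilon\cup N_\varepsilon$ and apply (4) and (5). What is left is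
$$\sum_{\varepsilon=(A,x)}\Big[(q-1)\ln\frac1{\pi_0^x}+(p-1)\ln\frac1{\pi_1^x}\Big],$$
which looks very much like $\sum K_\varepsilon$, with $\pi_0^x$ in place of $\frac{q-1}D$ and $\pi_1^x$ in place of $\frac{p-1}D$. But it can be smaller. Let $E$ consist of $\{1\}\to\emptyset$, $\{2\}\to\emptyset$ and $\{3,4\}\to\{4\}$. The first two edges have $p=1$, $q=2$, $D=2$, $K=\ln2$; the third has $p=q=1$, $K=0$. Two of the three edges start at a set without $1$, so $\pi_0^1=\frac23$, and likewise $\pi_0^2=\frac23$. The crude bound is $2\ln\frac32=\ln\frac94$, while $\sum K_\varepsilon=2\ln2=\ln4$. The third edge makes $\pi_0^1$ and $\pi_0^2$ large although it has no contact with the first two. So the dropped terms cannot all be thrown away.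

How much of them is needed? Let $W_j=\pi_0^j+\pi_1^j$; this is the fraction of edges whose direction is not $j$. Since $\ln y\le y-1$,
$$\ln\frac1{\pi_\varepsilon(j)}\ \ge\ 1-\pi_\varepsilon(j)\ \ge\ 1-W_j .$$
And $1-W_j$ is the fraction of edges with direction $j$, so $\sum_j(1-W_j)=1$. We therefore keep $1-W_j$ from each dropped term, and the total of these over *all* $j$ is a known constant.

**Step 4: the corrected form of $\mathcal R$.** The aim is to build this correction into $\mathcal R$ as an identity. For an edge with direction $x$,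
$$\sum_{j\ne x}(1-W_j)=1-(1-W_x)=W_x .$$
Subtracting the left side and adding the right side,
$$\mathcal R=\sum_{\varepsilon=(A,x)}\Big[\sum_{j\ne x}\Big(\ln\frac1{\pi_\varepsilon(j)}-1+W_j\Big)+W_x\Big]. \tag{6}$$
Now each term of the inner sum is at least $\ln\frac1\pi-1+\pi\ge0$ with $\pi=\pi_\varepsilon(j)$. Drop those with $j\notin M_\varepsilon\cup N_\varepsilon$ (all such $j$ differ from $x$). An element $j\in N_\varepsilon\setminus\{x\}$ is not in $A$, and an element $j\in M_\varepsilon\setminus\{x\}$ is in $A$. Collecting the $W$-terms, including $W_x$, we get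
$$\mathcal R\ge\sum_{\varepsilon=(A,x)}\Big[\sum_{j\in N_\varepsilon\setminus\{x\}}\Big(\ln\frac1{\pi_0^j}-1\Big)+\sum_{j\in M_\varepsilon\setminus\{x\}}\Big(\ln\frac1{\pi_1^j}-1\Big)+\sum_{j\in M_\varepsilon\cup N_\varepsilon}W_j\Big]. \tag{7}$$

**Step 5: comparison edge by edge.** The aim is to finish (3). Apply (4) with $\varphi(j)=\ln\frac1{\pi_0^j}-1$ and (5) with $\varphi(j)=\ln\frac1{\pi_1^j}-1$. This is legitimate. If $q_\varepsilon\ge2$, pick $x'\in N(B)\setminus\{x\}$; the edge $(B\cup\{x'\},x')$ lies in $E_0^x$, so $\pi_0^x>0$. If $p_\varepsilon\ge2$, pick $x'\in M(A)\setminus\{x\}$; the edge $(A,x')$ lies in $E_1^x$, so $\pi_1^x>0$. For the last sum, $M_\varepsilon\cup N_\varepsilon$ is the disjoint union of $M_\varepsilon\setminus\{x\}$, $N_\varepsilon\setminus\{x\}$ and $\{x\}$, so (4) and (5) with $\varphi(j)=W_j$ give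
$$\sum_\varepsilon\sum_{j\in M_\varepsilon\cup N_\varepsilon}W_j=\sum_\varepsilon\big[(p-1)+(q-1)+1\big]W_x=\sum_\varepsilon D_\varepsilon(\pi_0^x+\pi_1^x).$$
Hence (7) becomes
$$\mathcal R-\sum_\varepsilon K_\varepsilon\ \ge\ \sum_{\varepsilon=(A,x)}(T_0+T_1), \tag{8}$$
$$T_0=D\pi_0^x+(q-1)\Big(\ln\frac1{\pi_0^x}-1\Big)-(q-1)\ln\frac D{q-1},\qquad T_1=D\pi_1^x+(p-1)\Big(\ln\frac1{\pi_1^x}-1\Big)-(p-1)\ln\frac D{p-1}.$$
If $q\ge2$, put $z=D\pi_0^x/(q-1)>0$; then $T_0=(q-1)(z-1-\ln z)\ge0$. If $q=1$, then $T_0=D\pi_0^x\ge0$. The same argument with $p$ and $\pi_1^x$ gives $T_1\ge0$. This proves (3), and with (2) it proves Proposition 5. $\square$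

## Convexity of $-\ln B(1/u,1/v)$

Theorem 1 speaks of the average degrees $e/m_1$, $e/m_2$. The quantity that averages well over edges is the *reciprocal* degree, because summing $1/p_\varepsilon$ over the edges at one $A$ gives $1$. So for $u,v>0$ put
$$\ell(u,v)=-\ln B(1/u,1/v),\qquad\text{so that}\quad \lambda(p,q)=\ell(1/p,1/q).$$

**Lemma 6.**
$$\ell(u,v)=-\ln(u+v)+\sum_{m\ge1}h_m(u,v),\qquad h_m(u,v)=-\ln\Big(1-\frac1{(1+mu)(1+mv)}\Big). \tag{9}$$
The function $\ell$ is strictly convex on $(0,\infty)^2$ and strictly decreasing in each variable.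

**Proof.** Weierstrass' product is $\Gamma(z)=\frac{e^{-\gamma z}}z\prod_{m\ge1}\frac{e^{z/m}}{1+z/m}$. In $\Gamma(r)\Gamma(s)/\Gamma(r+s)$ all exponential factors cancel, so
$$B(r,s)=\frac{r+s}{rs}\prod_{m\ge1}\frac{1+\frac{r+s}m}{(1+\frac rm)(1+\frac sm)} .$$
With $r=1/u$, $s=1/v$ we have $\frac{r+s}{rs}=u+v$. Multiplying numerator and denominator of the $m$-th factor by $m^2uv$ gives
$$\frac{m^2uv+mu+mv}{(1+mu)(1+mv)}=1-\frac1{(1+mu)(1+mv)} .$$
Taking $-\ln$ gives (9).

The function $-\ln(u+v)$ is convex and strictly decreasing in each variable. Next, by $-\ln(1-w)=\sum_{k\ge1}w^k/k$ for $0<w<1$,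
$$h_m(u,v)=\sum_{k\ge1}\frac1k\exp\big(-k\ln(1+mu)-k\ln(1+mv)\big).$$
The exponent is a sum of a strictly convex function of $u$ and a strictly convex function of $v$, hence strictly convex in $(u,v)$. The exponential function is convex and strictly increasing, so each summand is strictly convex; each is also strictly decreasing in each variable. A convergent sum of convex functions is convex, and it is strictly convex if one summand is. A convergent sum of functions strictly decreasing in a variable is strictly decreasing in that variable. $\square$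

## From edges to families: Theorems 1 and 2

**Proof of Theorem 1, the function $xB(x/m_1,x/m_2)$.** This step shows that $G$ is well defined. Put $a=m_1$, $b=m_2$. By (9), for $x>0$,
$$\ln\Big[xB\Big(\frac xa,\frac xb\Big)\Big]=\ln x-\ell\Big(\frac ax,\frac bx\Big)=\ln(a+b)+\sum_{m\ge1}\ln\Big(1-\frac1{(1+ma/x)(1+mb/x)}\Big).$$
Each term of the series is negative, continuous and strictly decreasing in $x$, tends to $0$ as $x\to0^+$, and tends to $-\infty$ as $x\to\infty$. With $w=\frac1{(1+ma/x)(1+mb/x)}$ we have
$$0<-\ln(1-w)\le\frac w{1-w}=\frac1{(1+ma/x)(1+mb/x)-1}\le\frac{x^2}{m^2ab} .$$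
So the series converges uniformly on bounded intervals, its sum is continuous and strictly decreasing, and its sum tends to $0$ as $x\to0^+$. It tends to $-\infty$ as $x\to\infty$, since all terms are negative and already the first does so. Hence $xB(x/a,x/b)$ is continuous and strictly decreasing from $a+b$ to $0$. Since $a+b>1$, the root $G(a,b)$ exists and is unique, and for $x>0$ the inequality $xB(x/a,x/b)\ge1$ is equivalent to $x\le G(a,b)$.

**Proof of Theorem 1, the inequality (1).** This step averages Proposition 5. The finitely many sets in $\mathcal A$ and $\mathcal B$ lie in some $[n]$. Let $E$ be the set of all edges from $\mathcal A$ to $\mathcal B$, so $|E|=e\ge1$. Grouping edges by $A$, the sum $a'=\sum_{\varepsilon\in E}1/p_\varepsilon$ is the number of $A\in\mathcal A$ with at least one edge. Grouping by $B$, the sum $b'=\sum_{\varepsilon\in E}1/q_\varepsilon$ is the number of $B\in\mathcal B$ with at least one edge. So $a'\le a$ and $b'\le b$. Proposition 5, Jensen's inequality for the convex function $\ell$, and monotonicity of $\ell$ give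
$$\ln e\ \ge\ \frac1e\sum_{\varepsilon\in E}\ell\Big(\frac1{p_\varepsilon},\frac1{q_\varepsilon}\Big)\ \ge\ \ell\Big(\frac{a'}e,\frac{b'}e\Big)\ \ge\ \ell\Big(\frac ae,\frac be\Big)=-\ln B\Big(\frac ea,\frac eb\Big), \tag{10}$$
which is (1). By the first part, $e\le G(a,b)$. Families with $e=0$ satisfy this trivially, so $g(a,b)\le G(a,b)$. $\square$

**Proof of Theorem 2.** We only have to see that $G$ takes the expected value. Let $s=t-r+1\ge1$ and $x=r\binom tr$. Then $x/\binom tr=r$. Since $r\binom tr=(t-r+1)\binom t{r-1}$, also $x/\binom t{r-1}=s$. Finally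
$$x=\frac{t!}{(r-1)!\,(t-r)!}=\frac{(r+s-1)!}{(r-1)!\,(s-1)!}=\frac1{B(r,s)} .$$
So $xB(x/m_1,x/m_2)=1$, that is, $G\big(\binom tr,\binom t{r-1}\big)=r\binom tr$. Theorem 1 gives $g(m_1,m_2)\le r\binom tr$, and $e([t]^{(r)},[t]^{(r-1)})=r\binom tr$ gives the reverse inequality. $\square$

In particular $g(10,10)=30$, while the 4-cycle-free graph built above had 34 edges.

## The families attaining the bound

**Proof of Theorem 3.** If $(m_1,m_2)=\left(\binom tr,\binom t{r-1}\right)$, the proof of Theorem 2 shows $g=G=r\binom tr$. The listed pairs attain this: adding a fixed $C$ disjoint from $T$ changes no cardinality, and each $C\cup R$ still has $r$ arrows into $\mathcal B$. Conversely, suppose $e(\mathcal A,\mathcal B)=G(m_1,m_2)$ for some pair of families; such a pair exists whenever $g(m_1,m_2)=G(m_1,m_2)$. Since $G>0$, we have $e\ge1$. Let $E$ and $n$ be as in the proof of Theorem 1.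

**Step 1: all degrees are equal.** We read off equality in (10): since $eB(e/m_1,e/m_2)=1$, the two ends of (10) agree, so all its inequalities are equalities. As $\ell$ is strictly decreasing in each variable, $a'=m_1$ and $b'=m_2$; no member of $\mathcal A$ or $\mathcal B$ is isolated. As $\ell$ is strictly convex, equality in Jensen's inequality forces all $(p_\varepsilon,q_\varepsilon)$ to equal one pair of integers $(r,s)$. Thus $e=rm_1=sm_2$, and equality in the first inequality reads $\ln e=\lambda(r,s)$. With $t=r+s-1$, so $1\le r\le t$ and $s=t-r+1$,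
$$e=\frac{t!}{(r-1)!\,(t-r)!},\qquad m_1=\frac er=\binom tr,\qquad m_2=\frac es=\binom t{r-1}.$$
This proves the "only if" part. Also $r=G/m_1$ and $s=G/m_2$, so $r,s,t$ are determined by $(m_1,m_2)$.

It remains to find the structure. Equality holds in Proposition 5 for $E$. If $n=1$, there is a single edge $\{1\}\to\emptyset$; as no member is isolated, $\mathcal A=\{\{1\}\}$ and $\mathcal B=\{\emptyset\}$, which is the listed form with $C=\emptyset$, $T=\{1\}$, $r=t=1$. Let $n\ge2$. By (2) and (3), equality holds in (3). Hence equality holds in (7) and (8), all dropped terms are $0$, and $T_0=T_1=0$ for every edge. Note that $D_\varepsilon=t$ for every edge.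

**Step 2: there are exactly $t$ directions.** Call $j$ *active* if some edge has direction $j$, and let $J$ be the set of active elements. (For $[3]^{(2)}\to[3]^{(1)}$ we have $J=\{1,2,3\}$.) Let $j\in J$ and take an edge with direction $j$. If $s\ge2$, then $T_0=0$ means $z-1-\ln z=0$, so $z=1$ and $\pi_0^j=\frac{s-1}t$. If $s=1$, then $T_0=t\pi_0^j=0$, so again $\pi_0^j=0=\frac{s-1}t$. In the same way $T_1=0$ gives $\pi_1^j=\frac{r-1}t$. The fraction of edges with direction $j$ is therefore
$$1-\pi_0^j-\pi_1^j=\frac{t-s-r+2}t=\frac1t .$$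
These fractions sum to $1$ over $j\in J$, so $|J|=t$.

**Step 3: every edge sees exactly $J$.** We claim $M_\varepsilon\cup N_\varepsilon=J$ for every $\varepsilon=(A,x)\in E$. Suppose $j\in J$ and $j\notin M_\varepsilon\cup N_\varepsilon$. The term dropped for this $j$ in passing from (6) to (7) was at least $\ln\frac1\pi-1+\pi$ with $\pi=\pi_\varepsilon(j)\in\{\frac{s-1}t,\frac{r-1}t\}$. Here $\pi>0$ because $\varepsilon$ is counted in it, and $\pi\le\frac{t-1}t<1$. So the dropped term is strictly positive, a contradiction. Hence $J\subset M_\varepsilon\cup N_\varepsilon$, and both sets have $t$ elements.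

Consequently, for an edge from $A$ to $B=A\setminus\{x\}$: an element of $A\cap J$ lies in $M(A)$ or in $N(B)$, and $N(B)\cap A=\{x\}\subset M(A)$; so $M(A)=A\cap J$ and $|A\cap J|=r$. An element of $J\setminus B$ lies in $N(B)$ or in $M(A)$, and $M(A)\setminus B=\{x\}\subset N(B)$; so $N(B)=J\setminus B$.

**Step 4: walking through the families.** Fix one edge $(A,x)$ and let $C=A\setminus J$, so $A=C\cup R_0$ with $R_0\in J^{(r)}$. No member of $\mathcal A$ or $\mathcal B$ is isolated. By Step 3, from any $A'\in\mathcal A$ we may remove any element of $A'\cap J$ and land in $\mathcal B$, and to any $B'\in\mathcal B$ we may add any element of $J\setminus B'$ and land in $\mathcal A$. Removing one element and adding another replaces $R_0$ by any $r$-subset of $J$ that differs from it in one element, with $C$ unchanged. Any $R\in J^{(r)}$ is reached from $R_0$ by such exchanges, so $C\cup R\in\mathcal A$ for all $R\in J^{(r)}$. Any $R'\in J^{(r-1)}$ is $R\setminus\{y\}$ for some $R\in J^{(r)}$ and $y\in R$, since $r\le t$; so $C\cup R'\in\mathcal B$. As $|\mathcal A|=\binom tr$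 and $|\mathcal B|=\binom t{r-1}$, these are all the members. Take $T=J$. $\square$

## Average degree $\rho$ and real binomial coefficients

Corollary 4 turns the bound around: given $|\mathcal A|$ and a lower bound $\rho$ for the average number of arrows from a set in $\mathcal A$ into $\mathcal B$, it bounds $|\mathcal B|$ from below. For instance, if $\mathcal A\subset\mathbb N^{(r)}$ and $\mathcal B$ contains all $(r-1)$-element subsets of members of $\mathcal A$, then $e(\mathcal A,\mathcal B)=r|\mathcal A|$ and the hypothesis on $e$ holds with $\rho=r$.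

**Proof of Corollary 4.** Let $a=|\mathcal A|$ and $b=|\mathcal B|$. Since $a=\binom x\rho>0$ and $e\ge\rho a>0$, we have $a,b\ge1$. Put $e'=\rho a$ and $\sigma=\rho a/b>0$, so $e'/a=\rho$ and $e'/b=\sigma$.

First we bound $a$ from below. Since $0<e'\le e\le G(a,b)$, the monotonicity in Theorem 1 gives $e'B(\rho,\sigma)\ge1$, that is, $\rho a\ge\frac{\Gamma(\rho+\sigma)}{\Gamma(\rho)\Gamma(\sigma)}$, or
$$\binom x\rho=a\ge\frac{\Gamma(\rho+\sigma)}{\Gamma(\rho+1)\Gamma(\sigma)}=\binom{\rho+\sigma-1}\rho .$$

Next we compare $x$ with $\rho+\sigma-1$; both exceed $\rho-1$. On $y>\rho-1$ the function $y\mapsto\binom y\rho$ has logarithmic derivative $\psi(y+1)-\psi(y-\rho+1)$ with $\psi=\Gamma'/\Gamma$. By Weierstrass' product, $\psi'(z)=\sum_{m\ge0}(z+m)^{-2}>0$ for $z>0$, so $\psi$ is strictly increasing there. Since $y+1>y-\rho+1>0$, the logarithmic derivative is positive and $\binom y\rho$ is strictly increasing. Hence $x\ge\rho+\sigma-1$, that is, $0<\sigma\le x-\rho+1$.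

Finally, using $\Gamma(\rho+1)=\rho\Gamma(\rho)$ and $(x-\rho+1)\Gamma(x-\rho+1)=\Gamma(x-\rho+2)$,
$$b=\frac{\rho a}\sigma\ge\frac\rho{x-\rho+1}\binom x\rho=\frac{\Gamma(x+1)}{\Gamma(\rho)\Gamma(x-\rho+2)}=\binom x{\rho-1}.\qquad\square$$
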